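
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Determinacy of Z-degrees fails at every uncountable cardinal}


\begin{abstract}
For an uncountable cardinal $\lambda$ and $a,b\subseteq\lambda$ write $a\le_Z b$ if $a\in L_\zeta[b]$, where $\zeta$ is the least ordinal above $\lambda$ such that $L_\zeta[b]$ is a model of Zermelo set theory. We prove in ZFC that, for every uncountable $\lambda$, the model $L(\mathcal P(\lambda))$ contains a set of Z-degrees such that neither it nor its complement contains a cone. This confirms a conjecture stated in \cite{source}. For singular $\lambda$ we attach to each $b\subseteq\lambda$ a strictly increasing sequence of functions, formed from suprema of definable ordinals and determined by the degree of $b$ up to boundedly many coordinates, and measure the first of them against a fixed system of ladders. For regular $\lambda$ we attach to each $b$ a club of closure points of hulls, determined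 by the degree up to a bounded set, and use forcing over a small model to prescribe the successor points of this club. We also obtain many disjoint sets of degrees meeting every cone, a version for other degree notions, and a $\Delta_1$ definition over $H(\lambda^+)$.
\end{abstract}

\section{The question and the results}

We work in ZFC, and $\lambda$ always denotes an uncountable cardinal. Let $\mathrm Z$ be Zermelo set theory: Extensionality, Foundation, Pairing, Union, Infinity, Power Set and Separation, without Replacement and without Choice. For a set $x$ the hierarchy $L_\alpha[x]$ is defined by $L_0[x]=\emptyset$, by unions at limits, and by letting $L_{\alpha+1}[x]$ consist of the subsets of $L_\alpha[x]$ that are definable with parameters over $(L_\alpha[x],\in,x\cap L_\alpha[x])$.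

For $a\subseteq\lambda$, an ordinal $\gamma>\lambda$ is an \emph{$a$-Z-ordinal} if $L_\gamma[a]\models\mathrm Z$. Such ordinals exist; for example, $\aleph_\omega$ computed in $L[a]$ above $\lambda$ is one (Lemma~\ref{lem:zeta} contains a proof). They play at $\lambda$ the role that $a$-admissible ordinals play for reals. Let $\zeta^a$ be the least $a$-Z-ordinal, and for $a,b\subseteq\lambda$ put
\[
a\le_Z b\iff a\in L_{\zeta^b}[b],\qquad a\equiv_Z b\iff a\le_Z b\text{ and }b\le_Z a .
\]
So $a\le_Z b$ says that $a$ is constructed from $b$ before the hierarchy over $b$ first satisfies the Zermelo axioms. The \emph{Z-degree} of $b$ is $[b]_Z=\{b'\subseteq\lambda:b'\equiv_Z b\}$. A \emph{cone} is a set $\{[b]_Z: b\subseteq\lambda,\ b\ge_Z a\}$ with $a\subseteq\lambda$. Finally, $\mathrm{Det}_\lambda(\text{Z-Deg})$ is the statement that for every set $A$ of Z-degrees of subsets of $\lambda$, either $A$ or its complement contains a cone.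

Cones are the natural notion of a large set of degrees. Given $a_\eta$ for $\eta<\lambda$, code them as the sections of one $a\subseteq\lambda$. If $b\ge_Z a$, then Separation in $L_{\zeta^b}[b]$ recovers every section, so $b\ge_Z a_\eta$ for all $\eta$. Thus any $\lambda$ many cones include a common cone, and $\mathrm{Det}_\lambda(\text{Z-Deg})$ asserts that the $\lambda^+$-complete filter generated by the cones is an ultrafilter: every property of degrees is decided on a cone.

In $V$ this fails for a simple reason. Every degree has at most $\lambda$ members, because $|L_{\zeta^b}[b]|=\lambda$ (Lemmas~\ref{lem:zeta} and~\ref{lem:hull}). Every cone contains the degrees of $2^\lambda$ many sets. Run through all $a\subseteq\lambda$ in a well-order of type $2^\lambda$; at each step fewer than $2^\lambda$ sets lie in degrees used earlier, so we can put one new degree from the cone of $a$ into $A$ and keep another one out of $A$. But this $A$ depends on a well-order of $\mathcal P(\lambda)$ and has no reason to belong to $L(\mathcal P(\lambda))$. The question, posed as a conjecture in \cite{source}, is whether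 a counterexample can always be found in this smaller model. It can.

\begin{theorem}\label{thm:main}
For every uncountable cardinal $\lambda$, $L(\mathcal P(\lambda))\models\neg\mathrm{Det}_\lambda(\text{\rm Z-Deg})$.
\end{theorem}

The proof gives more.

\begin{theorem}\label{thm:many}
Let $\lambda$ be an uncountable cardinal.
\begin{enumerate}
\item[(a)] If $\lambda$ is singular and $\mu$ is a regular cardinal with $\mathrm{cf}(\lambda)<\mu<\lambda$, then there is in $L(\mathcal P(\lambda))$ a function from the Z-degrees to $\mu$ for which $\mu$ many values are each taken on every cone.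
\item[(b)] If $\lambda$ is regular, then there is in $L(\mathcal P(\lambda))$ a family $\langle \mathcal A_I:I\subseteq\lambda\rangle$ of $2^\lambda$ pairwise disjoint sets of Z-degrees, each meeting every cone.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} follows. Since a singular $\lambda$ is a limit cardinal, $\mu=\mathrm{cf}(\lambda)^+$ is as required in (a). So in either case $L(\mathcal P(\lambda))$ contains two disjoint sets of Z-degrees that both meet every cone: the preimages of two values in (a), or two of the sets $\mathcal A_I$ in (b). Then neither the first of them nor its complement contains a cone. The degrees and cones are the same in $L(\mathcal P(\lambda))$ as in $V$, because this model contains all ordinals and all subsets of $\lambda$, and $L_\gamma[b]$ is computed there correctly. Two further forms of the result are proved in Section~\ref{sec:further}. Transitivity of $\le_Z$ plays no role in our arguments.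

\section{The two ideas, at $\aleph_\omega$ and at $\aleph_1$}\label{sec:ideas}

\paragraph{What $L(\mathcal P(\lambda))$ does contain.} A function from $\lambda$ to $\lambda$ is coded by a subset of $\lambda$, so it lies in $L(\mathcal P(\lambda))$ however it was chosen in $V$. Ladders on ordinals below $\lambda$ and partitions of $\lambda$ into stationary sets are therefore available. The plan is to read off from a degree an object that lives \emph{below} $\lambda$, and to test it against such choices.

The object comes from a model. Section~\ref{sec:suitable} attaches to each $b\subseteq\lambda$ transitive models $N^b_0,N^b_1,\dots$ of ZFC without Power Set. They depend only on the degree of $b$, and for $\rho<\lambda$ every element of $N^b_\rho$ is definable in $N^b_\rho$ from $b$, $\lambda$ and finitely many ordinals below $\lambda$. So if $b\equiv_Z b'$, then $b$ and $b'$ define each other from $\lambda$ and finitely many ordinals below $\lambda$. The hulls generated by $b$ and by $b'$ together with $\lambda$ and all ordinals below $\alpha$ then coincide once $\alpha$ is large. \emph{What the hulls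 trace below $\lambda$ is an invariant of the degree, up to a bounded error.}

\paragraph{The case $\lambda=\aleph_\omega$.} For $\rho<\omega_1$ let $f^b_\rho(n)<\omega_{n+2}$ be the supremum of the ordinals below $\omega_{n+2}$ definable in $N^b_\rho$ from $b$, $\lambda$, $\omega_{n+2}$ and ordinals $\le\omega_{n+1}$. Since $N_\rho^b$ is a definable element of $N_{\rho'}^b$ for $\rho<\rho'$, the functions strictly increase with $\rho$ at every $n$. Let $F^b(n)=\sup_{\rho<\omega_1}f^b_\rho(n)$, an ordinal of cofinality $\omega_1$. For $\theta<\omega_1$ we can replace $b$ by a set $c_\theta$ coding $b$ and the height of $N^b_\theta$ in such a way that the first $\theta+1$ functions disappear and the rest remain: $f^{c_\theta}_\rho=f^b_{\theta+1+\rho}$. In particular $F^{c_\theta}=F^b$, and only the starting point of the climb has moved.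

Fix once and for all strictly increasing cofinal maps $\ell_\delta:\omega_1\to\delta$ for $\delta<\aleph_\omega$ of cofinality $\omega_1$, and measure the starting point by the least $\varepsilon$ with $f_0^b(n)\le\ell_{F^b(n)}(\varepsilon)$ for all large $n$. Could this measure stay below one countable $\varepsilon$ for all $c_\theta$? Then for each $\theta$ we would have $f^b_{\theta+1}(n)\le\ell_{F^b(n)}(\varepsilon)$ for all $n\ge n_\theta$. Uncountably many $\theta$ share the same value $n_\theta=n$, and at this coordinate
\[
F^b(n)=\sup_\theta f^b_{\theta+1}(n)\le \ell_{F^b(n)}(\varepsilon)<F^b(n),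
\]
which is absurd. So above every $a$ the measure takes unboundedly many values in $\omega_1$, and since any $\lambda$ many cones include a common one, $\omega_1$ many values occur on every cone. The argument needs a regular $\mu$ with $\mathrm{cf}(\lambda)<\mu<\lambda$, which exists exactly when $\lambda$ is singular.

\paragraph{The case $\lambda=\aleph_1$.} Let $C_b$ be the club of those $\alpha<\omega_1$ for which the ordinals below $\omega_1$ definable in $N_0^b$ from $b$, $\omega_1$ and ordinals below $\alpha$ are exactly the ordinals below $\alpha$. Up to a bounded set, $C_b$ depends only on the degree of $b$. Fix disjoint stationary $S_0,S_1\subseteq\omega_1$, consisting of limit ordinals. We want, above every $a$, a set $b$ such that all successor points of $C_b$ lie in $S_1$, and another one for which they lie in $S_0$. Let $b$ consist of $a$ and a function $g:\omega_1\to2$ that is generic over $N_0^a$. Which $\gamma$ belong to $C_b$?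
\begin{itemize}
\item \emph{Zeros destroy.} Suppose $g$ is $0$ on $[\tau,\gamma)$ for some $\tau<\gamma$. The least $\sigma\ge\tau$ with $g(\sigma)=1$ is definable from $b$ and $\tau$, and $\sigma\ge\gamma$. So $\gamma\notin C_b$.
\item \emph{Genericity preserves.} If $\gamma\in C_a$ and $g{\restriction}\gamma$ meets, inside the hull of $\gamma$, every dense set in that hull, then any ordinal below $\omega_1$ defined from $b$ and ordinals below $\gamma$ is already decided by a condition in the hull, and $\gamma\in C_b$.
\end{itemize}
Given $\alpha$ and a target $\alpha'$ in $S_0$ or $S_1$, we build $g$ on $[\alpha,\alpha')$ in $\omega$ steps, starting with a block of zeros. Each step meets some dense sets and is followed by a block of zeros reaching up to a later point of $C_a$. A step that starts at $\beta_n$ is definable over $N^a_0$ from ordinals $\le\beta_n$, so it ends before the next point of $C_a$; hence the zeros destroy all closure points passed on the way. In the limit all dense sets in the hull of $\alpha'$ are met, so $\alpha'$ survives, and it is the next point of $C_b$ after $\alpha$ (Figure~\ref{fig:step}).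 The construction has $\omega$ steps because a limit stage in the middle would survive too; accordingly the targets have cofinality $\omega$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\draw (0,0)--(9.4,0);
\draw[dashed] (9.4,0)--(11,0);
\draw[line width=2.5pt] (0,0)--(2,0);
\draw[line width=2.5pt] (3.2,0)--(5.2,0);
\draw[line width=2.5pt] (6.4,0)--(8.4,0);
\foreach \x in {0,2,3.2,5.2,6.4,8.4,11} {\draw (\x,-0.15)--(\x,0.15);}
\node[below] at (0,-0.15) {$\alpha$};
\node[below] at (2,-0.15) {$\beta_0$};
\node[below] at (3.2,-0.15) {$\mathrm{dom}\,r_0$};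
\node[below] at (5.2,-0.15) {$\beta_1$};
\node[below] at (6.4,-0.15) {$\mathrm{dom}\,r_1$};
\node[below] at (8.4,-0.15) {$\beta_2$};
\node[below] at (11,-0.15) {$\alpha'$};
\node[above] at (1,0.15) {zeros};
\node[above] at (2.6,0.15) {meet};
\node[above] at (4.2,0.15) {zeros};
\node[above] at (5.8,0.15) {meet};
\node[above] at (7.4,0.15) {zeros};
\end{tikzpicture}
\caption{The function $g$ between two successive points $\alpha<\alpha'$ of $C_b$. The ordinals $\beta_n\in C_a$ are cofinal in $\alpha'$. On $[\beta_n,\mathrm{dom}\,r_n)$ the function meets dense sets defined by the first $n+1$ formulas from ordinals below $\beta_n$; on the thick blocks it is $0$. No point of $C_a$ lies in $(\beta_n,\mathrm{dom}\,r_n]$, so every point of $C_a$ strictly between $\alpha$ and $\alpha'$ is preceded by zeros and is destroyed.}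
\label{fig:step}
\end{figure}

\section{Conventions and standard facts}

\paragraph{Coding.} Let $\Gamma:\mathrm{Ord}^2\to\mathrm{Ord}$ be G\"odel pairing, so $\Gamma[\lambda\times\lambda]=\lambda$. For $x\subseteq\lambda$ and $\eta<\lambda$ let $(x)_\eta=\{\sigma<\lambda:\Gamma(\eta,\sigma)\in x\}$. Let $x\oplus y$ be the $z\subseteq\lambda$ with $(z)_0=x$, $(z)_1=y$ and all other sections empty. For infinite $\delta<\lambda$ we have $\Gamma{\restriction}\delta^2\in L_{|\delta|^+}\subseteq L_\lambda$, so $\Gamma{\restriction}\lambda^2$ is definable over $L_\lambda[x]$ for every $x\subseteq\lambda$. Hence the sections $(x)_\eta$ and the iterated sections $((x)_\eta)_{\eta'}=\{\sigma<\lambda:\Gamma(\eta,\Gamma(\eta',\sigma))\in x\}$ lie in $L_{\lambda+1}[x]$. Write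
\[
a\trianglelefteq b\iff a\in L_{\lambda+\omega}[b],
\]
and call $B\subseteq\mathcal P(\lambda)$ \emph{cofinal} if for every $a\subseteq\lambda$ there is $b\in B$ with $a\trianglelefteq b$.

\begin{lemma}\label{lem:tri}
If $a\trianglelefteq b$, then $a\le_Z b$. Hence if $B\subseteq\mathcal P(\lambda)$ is cofinal, then $\{[b]_Z:b\in B\}$ meets every cone.
\end{lemma}
\begin{proof}
Let $L_\gamma[b]\models\mathrm Z$ with $\gamma>\lambda$. If $\gamma=\beta+1$, then $L_\beta[b]\in L_\gamma[b]$. But $L_\beta[b]\notin L_\beta[b]$, so $\{L_\beta[b]\}$ is not a subset of $L_\beta[b]$ and hence not in $L_\gamma[b]$, contradicting Pairing. So $\gamma$ is a limit ordinal. Therefore $\zeta^b\ge\lambda+\omega$, and $L_{\lambda+\omega}[b]\subseteq L_{\zeta^b}[b]$. For the second claim, given $a$, take $b\in B$ with $a\trianglelefteq b$; then $b\ge_Za$, so $[b]_Z$ is in the cone given by $a$.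
\end{proof}

\paragraph{Models.} $\mathrm{ZFC}^-$ is ZFC without Power Set, with Collection and the well-ordering principle. ``Definable over $N$ from \dots'' means first-order definable over $(N,\in)$ from finitely many of the listed parameters; an element $x$ is definable if it is the unique solution in $N$ of some formula with such parameters. Definability composes: if $x$ is definable from $y$, and $y$ from $z$, then $x$ is definable from $z$. The following standard facts are used, for $x$ a set of ordinals.

\begin{itemize}
\item[(F1)] Let $\delta>\omega$ be a limit ordinal with $x\in L_\delta[x]$. The map $\alpha\mapsto L_\alpha[x]$ and the canonical well-order $<_x$, of which each $L_\alpha[x]$ is an initial segment, are definable over $L_\delta[x]$ from $x$, uniformly in $\delta$. \emph{Condensation}: if $x\in Y\prec L_\delta[x]$ and $\pi$ is the transitive collapse of $Y$, then $\pi[Y]=L_{\bar\delta}[\pi(x)]$ for some limit $\bar\delta\le\delta$.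
\item[(F2)] If $W\models\mathrm{ZFC}^-$ is transitive, $x\in W$ and $\xi=W\cap\mathrm{Ord}$, then $L_\xi[x]=(L[x])^W\subseteq W$ and $L_\xi[x]\models\mathrm{ZFC}^-$. (In $W$ the continuous hierarchy $L_\alpha[x]$ satisfies the reflection principle, which gives Separation; Collection in $W$ bounds witnesses by some $L_\alpha[x]$; $<_x$ gives well-orders.)
\item[(F3)] If $b\subseteq\lambda$ and $\Theta>\lambda$ is a regular cardinal of $L[b]$, then $L_\Theta[b]=H(\Theta)^{L[b]}\models\mathrm{ZFC}^-$. If $\lambda$ is regular uncountable and $a\subseteq\lambda$, then $(L_\lambda[a],\in,a)\models\mathrm{ZFC}^-$. (For club many $\alpha<\lambda$, $(L_\alpha[a],\in,a\cap\alpha)\prec(L_\lambda[a],\in,a)$, which gives Separation. Collection holds since $|L_\alpha[a]|<\lambda$ for $\alpha<\lambda$ and $\lambda$ is regular.)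
\item[(F4)] The forcing relation for a set forcing in a transitive set model of $\mathrm{ZFC}^-$ is definable in the model, formula by formula, and the truth lemma holds for filters meeting all dense sets of the model. The extensions satisfy $\mathrm{ZFC}^-$.
\item[(F5)] If $N\models\mathrm{ZFC}^-$ is transitive and $M\in N$, then the satisfaction relation of $(M,\in)$ is in $N$ and is definable over $N$ from $M$, by a fixed formula.
\end{itemize}

\section{Suitable ordinals}\label{sec:suitable}

We want a model that is computed from $b$, contains everything Z-equivalent to $b$, and is small enough to be generated by ordinals below $\lambda$. A level $L_\xi[b]$ satisfying $\mathrm{ZFC}^-$ and having infinitely many cardinals above $\lambda$, bounded below $\xi$, contains $L_{\zeta^b}[b]$ by Lemma~\ref{lem:zeta}. Taking the \emph{first} such levels makes them small (Lemma~\ref{lem:hull}).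

\begin{definition}
Let $b\subseteq\lambda$. An ordinal $\xi>\lambda$ is \emph{$b$-suitable} if $L_\xi[b]\models\mathrm{ZFC}^-$ and for some $\kappa<\xi$ the model $L_\xi[b]$ has infinitely many cardinals in the interval $(\lambda,\kappa)$.
\end{definition}

By (F3), every regular cardinal of $L[b]$ above $(\lambda^{+\omega})^{L[b]}$ is $b$-suitable, so there are unboundedly many. Let $\xi^b_0<\xi^b_1<\cdots<\xi^b_\rho<\cdots$ enumerate them increasingly, and put $N^b_\rho=L_{\xi^b_\rho}[b]$.

\begin{lemma}\label{lem:zeta}
If $\xi$ is $b$-suitable, then $\zeta^b<\xi$.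
\end{lemma}
\begin{proof}
Let $W=L_\xi[b]$, let $\kappa_1<\kappa_2<\cdots$ be the first $\omega$ cardinals of $W$ above $\lambda$, and let $\kappa_\omega=\sup_n\kappa_n$. By suitability $\kappa_\omega<\xi$. We claim that for $n\ge1$
\begin{equation}\label{eq:star}
y\in W,\ y\subseteq x\in L_{\kappa_n}[b]\ \Longrightarrow\ y\in L_{\kappa_{n+1}}[b].
\end{equation}
Take a limit $\delta$ with $\kappa_n<\delta<\xi$ and $y\in L_\delta[b]$. In $W$ choose $Y\prec L_\delta[b]$ with $L_{\kappa_n}[b]\cup\{y,b\}\subseteq Y$ and $|Y|=\kappa_n$. Its collapse $\pi$ is the identity on the transitive set $L_{\kappa_n}[b]$, of which $b$ and $y$ are subsets. So $\pi(b)=b$ and $\pi(y)=y$, and $\pi[Y]=L_{\bar\delta}[b]$ for some $\bar\delta$. In $W$ this set has size $\kappa_n$, so $\bar\delta<\kappa_{n+1}$, and $y\in L_{\kappa_{n+1}}[b]$.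

Now $L_{\kappa_\omega}[b]\models\mathrm Z$. For Power Set, let $x\in L_{\kappa_n}[b]$. By \eqref{eq:star}, the subsets of $x$ in $L_{\kappa_\omega}[b]$ are exactly the members of $\{y\in L_{\kappa_{n+1}}[b]:y\subseteq x\}\in L_{\kappa_{n+1}+1}[b]$. For Separation, a subset of $x\in L_{\kappa_n}[b]$ definable with parameters over $L_{\kappa_\omega}[b]$ lies in $L_{\kappa_\omega+1}[b]\subseteq W$, so it lies in $L_{\kappa_{n+1}}[b]$ by \eqref{eq:star}. The other axioms hold because $L_{\kappa_\omega}[b]$ is transitive and $\kappa_\omega>\omega$ is a limit. So $\zeta^b\le\kappa_\omega<\xi$.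
\end{proof}

\begin{lemma}\label{lem:down}
If $\xi$ is $c$-suitable and $b\in\mathcal P(\lambda)\cap L_\xi[c]$, then $\xi$ is $b$-suitable and $L_\xi[b]\subseteq L_\xi[c]$.
\end{lemma}
\begin{proof}
By (F2), $L_\xi[b]\subseteq L_\xi[c]$ and $L_\xi[b]\models\mathrm{ZFC}^-$. Cardinals of $L_\xi[c]$ are cardinals of $L_\xi[b]$.
\end{proof}

Write $b\sim b'$ iff $b\in N^{b'}_0$ and $b'\in N^b_0$.

\begin{lemma}\label{lem:sim}
\begin{enumerate}
\item[(i)] If $b\sim b'$, then $b$ and $b'$ have the same suitable ordinals, and $N^b_\rho=N^{b'}_\rho$ for all $\rho$. Hence $\sim$ is an equivalence relation.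
\item[(ii)] If $b\equiv_Zb'$, then $b\sim b'$.
\end{enumerate}
\end{lemma}
\begin{proof}
(i) If $\xi$ is $b$-suitable, then $b'\in N^b_0\subseteq L_\xi[b]$, so by Lemma~\ref{lem:down} $\xi$ is $b'$-suitable and $L_\xi[b']\subseteq L_\xi[b]$. Exchange $b$ and $b'$ for the converse. If $b\sim b'\sim b''$, then $N^b_0=N^{b'}_0=N^{b''}_0$ contains $b$ and $b''$, so $b\sim b''$. (ii) By Lemma~\ref{lem:zeta}, $b'\in L_{\zeta^b}[b]\subseteq N^b_0$; exchange $b$ and $b'$.
\end{proof}

So every $\sim$-invariant set or function is $\equiv_Z$-invariant. The next lemma is the source of all our invariants.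

\begin{lemma}\label{lem:hull}
Let $\rho<\lambda$ and $N=N^b_\rho$.
\begin{enumerate}
\item[(i)] For $\sigma<\rho$, $\xi^b_\sigma$ and $N^b_\sigma$ are definable over $N$ from $b,\lambda,\sigma$, by formulas not depending on $\rho$.
\item[(ii)] Every element of $N$ is definable over $N$ from $b$, $\lambda$ and finitely many ordinals below $\lambda$. In particular $|N|=\lambda$.
\end{enumerate}
\end{lemma}
\begin{proof}
(i) For $\eta<\xi^b_\rho$ we have $L_\eta[b]\in N$, so by (F5) the model $N$ can express, correctly, that $\eta$ is $b$-suitable. And $\xi^b_\sigma$ is the suitable $\eta$ for which the set of suitable ordinals below $\eta$ has order type $\sigma$.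

(ii) Let $X$ be the set of elements so definable. By the definable well-order of (F1) and the Tarski--Vaught criterion, $X\prec N$; and $\lambda\cup\{\lambda,b\}\subseteq X$. The collapse $\pi$ of $X$ fixes $\lambda$, $b$ and all ordinals below $\lambda$, so $\pi:X\cong L_{\bar\xi}[b]$ with $\bar\xi\le\xi^b_\rho$.

We show $\bar\xi=\xi^b_\rho$. By elementarity, with parameter $\lambda$, $\bar\xi$ is $b$-suitable. Let $\sigma<\rho$. As $\sigma<\lambda$, part (i) gives $\xi^b_\sigma\in X$, and by elementarity $\pi(\xi^b_\sigma)<\bar\xi$ is $b$-suitable. Since $\pi$ preserves order, the suitable ordinals below $\bar\xi$ have order type at least $\rho$. Thus $\bar\xi\ge\xi^b_\rho$.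

So $\pi:X\cong N$. If $x\in X$ is the unique solution in $N$ of $\varphi(v,\vec s)$ with permitted parameters $\vec s$, then $X\models\varphi(x,\vec s)$, and applying $\pi$, $N\models\varphi(\pi(x),\vec s)$; so $\pi(x)=x$. Hence $X=\pi[X]=N$.
\end{proof}

The last lemma of this section moves a set up without losing control: coding $\xi^b_\theta$ into $b$ removes the first $\theta+1$ suitable ordinals and does nothing else.

\begin{lemma}\label{lem:shift}
Let $\theta<\lambda$. In $N^b_{\theta+1}$ there is a well-order of $\lambda$ of type $\xi^b_\theta$. Let $w^b_\theta\subseteq\lambda$ be the $<_b$-least $\Gamma$-code in $N^b_{\theta+1}$ of one, and let $c=c^b_\theta:=b\oplus w^b_\theta$. Then $b\trianglelefteq c$, the $c$-suitable ordinals are exactly the $\xi^b_{\theta+1+\rho}$, and $N^c_\rho=N^b_{\theta+1+\rho}$ for all $\rho$.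
\end{lemma}
\begin{proof}
By Lemma~\ref{lem:hull}(ii) for $N^b_\theta$ and the satisfaction relation of $N^b_\theta$ in $N^b_{\theta+1}$, the latter model contains a surjection from a subset of $\omega\times\lambda^{<\omega}$ onto $\xi^b_\theta$. So $\xi^b_\theta$ has size $\lambda$ there, and the well-order exists. Clearly $b=(c)_0\trianglelefteq c$.

Let $\xi=\xi^b_{\rho'}$ with $\rho'>\theta$. As $c\in N^b_{\theta+1}\subseteq L_\xi[b]$, Lemma~\ref{lem:down} shows that $\xi$ is $c$-suitable and $L_\xi[c]\subseteq L_\xi[b]$. Since $b\in L_\xi[c]\models\mathrm{ZFC}^-$, (F2) gives equality. Conversely let $\xi$ be $c$-suitable. As $b\in L_\xi[c]$, $\xi$ is $b$-suitable by Lemma~\ref{lem:down}. As $w^b_\theta\in L_\xi[c]\models\mathrm{ZFC}^-$, the order type $\xi^b_\theta$ of the coded well-order belongs to $L_\xi[c]$, so $\xi>\xi^b_\theta$.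
\end{proof}

\section{Singular $\lambda$}\label{sec:singular}

In this section $\lambda$ is singular, $\nu=\mathrm{cf}(\lambda)$, and $\mu$ is a regular cardinal with $\nu<\mu<\lambda$. Fix cardinals $\lambda_i$ with $\mu\le\lambda_i<\lambda$ $(i<\nu)$, increasing and cofinal in $\lambda$; then $\lambda_i^+<\lambda$. For $i<\nu$ and $\delta<\lambda_i^+$ with $\mathrm{cf}\,\delta=\mu$ fix a strictly increasing cofinal map $\ell^i_\delta:\mu\to\delta$. All of this, together with $i\mapsto\lambda_i^+$, is coded by one subset of $\lambda$ and so lies in $L(\mathcal P(\lambda))$.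

For $b\subseteq\lambda$, $\rho<\mu$ and $i<\nu$ let $H^b_{\rho,i}$ be the set of elements of $N^b_\rho$ definable over $N^b_\rho$ from $b,\lambda,\lambda_i^+$ and ordinals $\le\lambda_i$. Set
\[
f^b_\rho(i)=\sup(H^b_{\rho,i}\cap\lambda_i^+),\qquad F^b(i)=\sup_{\rho<\mu}f^b_\rho(i).
\]
Since $|H^b_{\rho,i}|\le\lambda_i$ and $\mu\le\lambda_i$, both are below $\lambda_i^+$.

The next three lemmas say that the functions $f^b_\rho$ climb strictly to $F^b$, that they depend only on the $\sim$-class of $b$ up to boundedly many $i$, and that passing from $b$ to $c^b_\theta$ just omits the first $\theta+1$ of them.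

\begin{lemma}\label{lem:increase}
If $\rho<\rho'<\mu$, then $f^b_\rho(i)<f^b_{\rho'}(i)$ for all $i<\nu$. Hence $\mathrm{cf}\,F^b(i)=\mu$.
\end{lemma}
\begin{proof}
By Lemma~\ref{lem:hull}(i), $N^b_\rho$ is definable over $N^b_{\rho'}$ from $b,\lambda,\rho$, and $\rho<\mu\le\lambda_i$ is a permitted parameter. By (F5), the set $H^b_{\rho,i}\cap\lambda_i^+$ and its supremum are then definable over $N^b_{\rho'}$ from permitted parameters. So $f^b_\rho(i)+1\in H^b_{\rho',i}\cap\lambda_i^+$.
\end{proof}

\begin{lemma}\label{lem:inv}
If $b\sim b'$, there is $i_0<\nu$ such that $f^b_\rho(i)=f^{b'}_\rho(i)$ for all $\rho<\mu$ and all $i\ge i_0$. Hence $F^b(i)=F^{b'}(i)$ for $i\ge i_0$.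
\end{lemma}
\begin{proof}
By Lemma~\ref{lem:sim}, $N^b_\rho=N^{b'}_\rho$ for all $\rho$. By Lemma~\ref{lem:hull}(ii), $b'\in N^b_0$ is definable over $N^b_0$ from $b,\lambda$ and a finite $s\subset\lambda$. For $0<\rho<\mu$ the model $N^b_0$ is definable over $N^b_\rho$ from $b,\lambda$. So for all $\rho<\mu$ and all $i$ with $s\subseteq\lambda_i$ we have $b'\in H^b_{\rho,i}$, and thus $H^{b'}_{\rho,i}\subseteq H^b_{\rho,i}$. Exchanging $b$ and $b'$ gives the other inclusion for all large $i$, again uniformly in $\rho$.
\end{proof}

\begin{lemma}\label{lem:shiftf}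
If $\theta<\mu$ and $c=c^b_\theta$, then $f^c_\rho(i)=f^b_{\theta+1+\rho}(i)$ for all $i<\nu$, $\rho<\mu$. Hence $F^c=F^b$.
\end{lemma}
\begin{proof}
By Lemma~\ref{lem:shift}, $N^c_\rho=N^b_{\theta+1+\rho}=:N$. We claim that $c$ is definable over $N$ from $b,\lambda,\theta$. By Lemma~\ref{lem:hull}(i), $\xi^b_\theta$ is so definable. As $N^b_{\theta+1}\subseteq N$ is an initial segment of $<_b$ and contains a code of a well-order of type $\xi^b_\theta$, the set $w^b_\theta$ is the $<_b$-least such code in $N$. This proves the claim. Since $\theta<\mu\le\lambda_i$, the parameters are permitted, so $c\in H^b_{\theta+1+\rho,i}$. Conversely $b=(c)_0$ is definable from $c$ and $\lambda$. So $H^c_{\rho,i}=H^b_{\theta+1+\rho,i}$. The last claim follows because $\{\theta+1+\rho:\rho<\mu\}$ is cofinal in $\mu$ and $f^b_\rho(i)$ increases with $\rho$.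
\end{proof}

Let $\iota(b)$ be the least $\varepsilon<\mu$ such that
\[
f^b_0(i)\le\ell^i_{F^b(i)}(\varepsilon)\quad\text{for all sufficiently large }i<\nu .
\]
It exists: as $f^b_0(i)<F^b(i)$, for each $i$ some $\varepsilon_i<\mu$ works at $i$, and $\sup_{i<\nu}\varepsilon_i<\mu$ because $\mu>\nu$ is regular. By Lemma~\ref{lem:inv}, $\iota$ is $\sim$-invariant. And $\iota\in L(\mathcal P(\lambda))$, since the models $N^b_\rho\in L[b]$, the hulls and the suprema are computed there as in $V$ from $b$ and the fixed parameter.

\begin{lemma}\label{lem:unbdd}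
For every $a\subseteq\lambda$ the set $\{\iota(c^a_\theta):\theta<\mu\}$ is unbounded in $\mu$.
\end{lemma}
\begin{proof}
Suppose all these values are $\le\varepsilon<\mu$. By Lemma~\ref{lem:shiftf}, for each $\theta<\mu$ there is $j_\theta<\nu$ with
\[
f^a_{\theta+1}(i)=f^{c^a_\theta}_0(i)\le\ell^i_{F^a(i)}(\varepsilon)\quad\text{for all }i\ge j_\theta .
\]
As $\nu<\mu$ and $\mu$ is regular, there is $j<\nu$ with $j_\theta=j$ for unboundedly many $\theta<\mu$. The supremum over these $\theta$ gives, by Lemma~\ref{lem:increase}, $F^a(j)=\sup_\theta f^a_{\theta+1}(j)\le\ell^j_{F^a(j)}(\varepsilon)<F^a(j)$, a contradiction.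
\end{proof}

\begin{proposition}\label{prop:sing}
Let $Y$ be the set of $\varepsilon<\mu$ for which $\{b\subseteq\lambda:\iota(b)=\varepsilon\}$ is cofinal. Then $|Y|=\mu$.
\end{proposition}
\begin{proof}
Otherwise $Y\subseteq\varepsilon_0$ for some $\varepsilon_0<\mu$. For $\varepsilon\in[\varepsilon_0,\mu)$ choose $a_\varepsilon$ such that no $b\trianglerighteq a_\varepsilon$ has $\iota(b)=\varepsilon$. Let $a\subseteq\lambda$ have $(a)_\varepsilon=a_\varepsilon$ for these $\varepsilon$. By Lemma~\ref{lem:unbdd} there is $\theta<\mu$ with $\varepsilon:=\iota(c^a_\theta)\ge\varepsilon_0$. But $a_\varepsilon=((c^a_\theta)_0)_\varepsilon\trianglelefteq c^a_\theta$, contradicting the choice of $a_\varepsilon$.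
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:many}(a)]
By Lemma~\ref{lem:sim}(ii), $\iota$ induces a function on the Z-degrees, which lies in $L(\mathcal P(\lambda))$. By Lemma~\ref{lem:tri}, each of the $\mu$ many values in $Y$ is taken on every cone.
\end{proof}

\section{Regular $\lambda$}\label{sec:regular}

In this section $\lambda$ is regular (and uncountable). Let $E=\{\alpha<\lambda:\alpha\text{ a limit ordinal},\ \mathrm{cf}\,\alpha=\omega\}$. By Solovay's theorem, every stationary subset of $\lambda$ can be partitioned into $\lambda$ many stationary sets; fix disjoint stationary $S_0,S_1\subseteq E$.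

For $b\subseteq\lambda$ and $\alpha<\lambda$ let $H_b(\alpha)$ be the set of elements of $N^b_0$ definable over $N^b_0$ from $b,\lambda$ and ordinals $<\alpha$, and let
\[
C_b=\{\alpha<\lambda:H_b(\alpha)\cap\lambda=\alpha\}.
\]
Then $H_b(\alpha)$ contains everything definable over $N^b_0$ from its elements, and $H_b(\alpha)=\bigcup_{\beta<\alpha}H_b(\beta)$ for limit $\alpha$. ``\emph{Successive} $\alpha<\alpha'$ in $C_b$'' means $\alpha\in C_b$ and $\alpha'=\min(C_b\setminus(\alpha+1))$.

\begin{lemma}\label{lem:club}
\begin{enumerate}
\item[(i)] $C_b$ is club in $\lambda$, and its elements are nonzero limit ordinals.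
\item[(ii)] If $b\sim b'$, then $H_b(\alpha)=H_{b'}(\alpha)$ for all large $\alpha<\lambda$. So $C_b$ and $C_{b'}$ agree above some ordinal below $\lambda$.
\end{enumerate}
\end{lemma}
\begin{proof}
(i) Always $\alpha\subseteq H_b(\alpha)$, and $|H_b(\alpha)|\le|\alpha|+\omega<\lambda$. So, given $\alpha_0<\lambda$, regularity gives $\alpha_0<\alpha_1<\cdots$ below $\lambda$ with $H_b(\alpha_n)\cap\lambda\subseteq\alpha_{n+1}$, and $\sup_n\alpha_n<\lambda$ is in $C_b$. Closure follows from continuity of $H_b$. As $0\in H_b(0)$, $0\notin C_b$; and if $\beta+1$ were in $C_b$, then $\beta\in H_b(\beta+1)$ would give $\beta+1\in H_b(\beta+1)\cap\lambda=\beta+1$.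

(ii) By Lemma~\ref{lem:sim}, $N^b_0=N^{b'}_0$. By Lemma~\ref{lem:hull}(ii), $b'$ is definable over this model from $b,\lambda$ and a finite subset of $\lambda$, and vice versa.
\end{proof}

\begin{proposition}\label{prop:code}
For all $a_0,X\subseteq\lambda$ there is $b\trianglerighteq a_0$ such that for all successive $\alpha<\alpha'$ in $C_b$: $\alpha'\in S_1$ if $\alpha\in X$, and $\alpha'\in S_0$ if $\alpha\notin X$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:many}(b) from Proposition~\ref{prop:code}]
Let $(T_j)_{j<\lambda}$ be a partition of $\lambda$ into stationary sets. For $I\subseteq\lambda$ let $X_I=\bigcup_{j\in I}T_j$, and let $A_I$ be the set of those $b\subseteq\lambda$ such that for all sufficiently large successive $\alpha<\alpha'$ in $C_b$,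
\begin{equation}\label{eq:AI}
\alpha\in X_I\Rightarrow\alpha'\in S_1\quad\text{and}\quad\alpha\notin X_I\Rightarrow\alpha'\in S_0 .
\end{equation}
By Lemma~\ref{lem:club}(ii), $A_I$ is $\sim$-invariant, hence closed under $\equiv_Z$; let $\mathcal A_I=\{[b]_Z:b\in A_I\}$. The sets $S_0,S_1$ and the partition are coded by subsets of $\lambda$, and $N^b_0\in L[b]$ and $C_b$ are computed in $L(\mathcal P(\lambda))$ as in $V$. So the family is in $L(\mathcal P(\lambda))$. By Proposition~\ref{prop:code}, $A_I$ is cofinal, so $\mathcal A_I$ meets every cone by Lemma~\ref{lem:tri}. For disjointness, suppose $b\in A_I\cap A_J$ and $j$ belongs to exactly one of $I,J$. As $T_j$ is stationary, $C_b\cap T_j$ is unbounded. Take a large $\alpha$ in it. It belongs to exactly one of $X_I,X_J$, so by \eqref{eq:AI} for $I$ and for $J$ its successor in $C_b$ lies in $S_0\cap S_1=\emptyset$, a contradiction.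
\end{proof}

\begin{remark}
It is no loss that $S_0,S_1\subseteq E$: if $\alpha<\alpha'$ are successive in $C_b$, then $\mathrm{cf}\,\alpha'=\omega$. Indeed, let $(\varphi_k)_{k<\omega}$ enumerate the formulas, and for $\beta<\alpha'$ let $\sigma_k(\beta)$ be the supremum of the ordinals below $\lambda$ definable over $N^b_0$ by $\varphi_k$ from $b,\lambda$ and ordinals below $\beta$. Then $\sigma_k(\beta)<\lambda$ is definable from $b,\lambda,\beta$, so it is in $H_b(\alpha')\cap\lambda=\alpha'$. If $\mathrm{cf}\,\alpha'>\omega$, then $\sup_k\sigma_k(\beta)<\alpha'$ for every $\beta<\alpha'$. Starting with $\beta_0=\alpha+1$ and choosing $\beta_{n+1}<\alpha'$ above $\beta_n$ and $\sup_k\sigma_k(\beta_n)$, we would get $\sup_n\beta_n\in C_b$ strictly between $\alpha$ and $\alpha'$.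
\end{remark}

The rest of this section proves Proposition~\ref{prop:code}. Fix $a_0,X\subseteq\lambda$. Let $e\subseteq\lambda$ code $X,S_0,S_1$ and a choice of a cofinal $\omega$-sequence in each $\delta\in E$. Let
\[
a=a_0\oplus e,\quad \xi=\xi^a_0,\quad K=N^a_0=L_\xi[a],\quad N_1=N^a_1,\quad H(\alpha)=H_a(\alpha),\quad C=C_a .
\]
By (F5) for $K\in N_1$, the function $H$ and the set $C$ are in $N_1$, and so are the objects coded by $e$. As $\lambda$ is regular in $V$, it is regular in $K$ and in $N_1$.

We shall force over $K$ with initial segments of a function $g:\lambda\to2$, but the generic is built by a recursion that refers to truth in $K$ for more and more formulas, and this recursion lives in $N_1$ and not in $K$. The first lemma says that this does no harm: the initial segments of $g$ obtained in $N_1$ are still in $K$.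

\begin{lemma}\label{lem:short}
If $p\in N_1$ and $p:\beta\to2$ with $\beta<\lambda$, then $p\in L_\lambda[a]\subseteq K$.
\end{lemma}
\begin{proof}
Take a limit $\delta\in(\lambda,\xi^a_1)$ with $p,a\in L_\delta[a]$. Let $Y_0\prec L_\delta[a]$ have size less than $\lambda$ with $\beta\cup\{p,a,\lambda\}\subseteq Y_0$, and let $Y_{n+1}\prec L_\delta[a]$ have size less than $\lambda$ with $Y_n\cup\sup(Y_n\cap\lambda)\subseteq Y_{n+1}$. Since $\lambda$ is regular uncountable, $Y=\bigcup_nY_n\prec L_\delta[a]$ has size less than $\lambda$, and $Y\cap\lambda=\alpha_0$ for some $\alpha_0<\lambda$. Let $\pi$ be the collapse of $Y$; it is the identity on $\alpha_0$. So $\pi(a)=\pi[a\cap Y]=a\cap\alpha_0$, and $\pi[Y]=L_{\bar\delta}[a\cap\alpha_0]$ with $\bar\delta<\lambda$. Since $\beta\subseteq\alpha_0\subseteq Y$, $\pi(p)=p$. Finally $a\cap\alpha_0\in L_\lambda[a]$ and $L_\lambda[a]\models\mathrm{ZFC}^-$ by (F3), so $p\in L_{\bar\delta}[a\cap\alpha_0]\in L_\lambda[a]$.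
\end{proof}

Let $P=\{p\in K:p:\beta\to2\text{ for some }\beta<\lambda\}$, ordered by reverse inclusion. By Lemma~\ref{lem:short}, $P$ is the set of all such $p$ in $L_\lambda[a]$. Hence $P\in K$, $P$ is definable over $K$ from $a,\lambda$, and $|P|^K=\lambda$. Also $P$ is ${<}\lambda$-closed in $K$: the union of a descending sequence in $K$ of length less than $\lambda$ is in $K$ and, as $\lambda$ is regular in $K$, has domain less than $\lambda$. Let $h:\lambda\to P$ be the $<_a$-least surjection in $K$; it is definable over $K$ from $a,\lambda$.

\begin{definition}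
Let $g$ be a function into $2$ whose domain is an ordinal $\ge\gamma$. We call $\gamma\in C$ \emph{good} for $g$ if for every dense $D\subseteq P$ with $D\in H(\gamma)$ there is $\beta<\gamma$ with $g{\restriction}\beta\in D\cap H(\gamma)$.
\end{definition}

This depends only on $g{\restriction}\gamma$. We say that $g:\lambda\to2$ is \emph{$P$-generic over $K$} if all $g{\restriction}\beta$, $\beta<\lambda$, are in $P$ and every dense $D\subseteq P$ in $K$ contains some $g{\restriction}\beta$. Then $\{g{\restriction}\beta:\beta<\lambda\}$ is a filter on $P$ meeting all dense sets of $K$; let $K[g]$ be the extension. The next lemma is the precise form of ``genericity preserves'' from Section~\ref{sec:ideas}, with its converse.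

\begin{lemma}\label{lem:survive}
Let $g$ be $P$-generic over $K$ and $b=a\oplus\{\alpha<\lambda:g(\alpha)=1\}$. Then $N^b_0=K[g]$ and $C_b=\{\gamma\in C:\gamma\text{ is good for }g\}$.
\end{lemma}
\begin{proof}
\emph{The model.} $K[g]\models\mathrm{ZFC}^-$ has height $\xi$ and contains $b$, so by (F2) $L_\xi[b]\subseteq K[g]$ and $L_\xi[b]\models\mathrm{ZFC}^-$. Conversely $a,g\in L_\xi[b]$, so $K=L_\xi[a]\subseteq L_\xi[b]$, and evaluating names inside $L_\xi[b]$ gives $K[g]\subseteq L_\xi[b]$. So $L_\xi[b]=K[g]$.

Every cardinal $\kappa>\lambda$ of $K$ remains a cardinal in $K[g]$. Otherwise some $f\in K[g]$ maps some $\kappa'$ with $\lambda\le\kappa'<\kappa$ onto $\kappa$. Using in $K$ a name for $f$ and a condition forcing it to be a function, each $f(\alpha)$ has at most $|P|^K=\lambda$ possible values, so $\kappa$ is covered by a set of $K$-size at most $|\kappa'|\cdot\lambda<\kappa$, a contradiction. Since $\xi$ is $a$-suitable, it is therefore $b$-suitable. A smaller $b$-suitable ordinal would be $a$-suitable by Lemma~\ref{lem:down}, contrary to $\xi=\xi^a_0$. So $N^b_0=K[g]$.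

Now $a$, $g$ and the class $K=L_\xi[a]$ are definable over $K[g]$ from $b,\lambda$. Therefore $H(\gamma)\subseteq H_b(\gamma)$ for all $\gamma$.

\emph{Points of $C_b$ are good.} Let $\gamma\in C_b$. From $\gamma\subseteq H(\gamma)\cap\lambda\subseteq H_b(\gamma)\cap\lambda=\gamma$ we get $\gamma\in C$. Let $D\in H(\gamma)$ be dense. Let $\beta$ be least with $g{\restriction}\beta\in D$, and $\eta$ least with $h(\eta)=g{\restriction}\beta$. Both are definable over $K[g]$ from $b,\lambda,D$, so both are in $H_b(\gamma)\cap\lambda=\gamma$. Thus $\beta<\gamma$ and $g{\restriction}\beta=h(\eta)\in H(\gamma)$.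

\emph{Good points are in $C_b$.} Let $\gamma\in C$ be good and let $\eta\in H_b(\gamma)\cap\lambda$; we must show $\eta<\gamma$. Say $\eta$ is the unique $x\in K[g]$ with $\varphi(x,b,\lambda,\vec s)$, where $\vec s\in\gamma^{<\omega}$. Let $\varphi^!(x,\dots)$ be the formula ``$\varphi(x,\dots)$, and every $y$ with $\varphi(y,\dots)$ equals $x$''. Let
\[
\dot b=\{(\check u,\emptyset):u=\Gamma(0,\sigma),\ \sigma\in a\}\cup\{(\check u,p):u=\Gamma(1,\alpha),\ p\in P,\ p(\alpha)=1\},
\]
a name for $b$ that is definable over $K$ from $a,\lambda$. Let $D$ be the set of $p\in P$ such that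
\begin{itemize}
\item[(1)] $p\Vdash\varphi^!(\check\eta',\dot b,\check\lambda,\check s)$ for some $\eta'<\lambda$, or
\item[(2)] $p\Vdash\neg\exists\eta'<\check\lambda\ \varphi^!(\eta',\dot b,\check\lambda,\check s)$.
\end{itemize}
If no extension of $p$ forces the statement in (2), then $p$ forces its negation, and some extension of $p$ decides a witness. So $D$ is dense. It is definable over $K$ from $a,\lambda,\vec s$, hence $D\in H(\gamma)$. As $\gamma$ is good, there is $\beta<\gamma$ with $p:=g{\restriction}\beta\in D\cap H(\gamma)$. Since $K[g]\models\varphi^!(\eta,b,\lambda,\vec s)$ and $\eta<\lambda$, (2) fails for $p$. So (1) holds, and any $\eta'$ as in (1) satisfies $\varphi^!$ in $K[g]$, that is, $\eta'=\eta$. Thus $\eta$ is definable over $K$ from $p,a,\lambda,\vec s$, and $\eta\in H(\gamma)\cap\lambda=\gamma$.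
\end{proof}

It remains to build a generic $g$ whose good points are under control. The next lemma is the step pictured in Figure~\ref{fig:step}. All dense sets of $H(\alpha')$ are met by meeting at step $n$ those defined by the first $n+1$ formulas from ordinals below $\beta_n$. Since only finitely many formulas are involved, each single step is definable over $K$, although the whole sequence of steps need not be. This gives the bound $\mathrm{dom}\,r_n<\gamma$ for every point $\gamma>\beta_n$ of $C$.

\begin{lemma}[Extension step]\label{lem:step}
Let $q\in P$, $\mathrm{dom}\,q=\alpha$ and $q=h(\eta)$. Let $\alpha'\in S_0\cup S_1$ be a limit point of $C$ with $\alpha'>\max(\alpha,\eta)$. Then there is $q'\in P$ extending $q$ with $\mathrm{dom}\,q'=\alpha'$ such that $\alpha'$ is good for $q'$, and no $\gamma\in C$ with $\alpha<\gamma<\alpha'$ is good for $q'$.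
\end{lemma}
\begin{proof}
Work in $N_1$. From the cofinal $\omega$-sequence in $\alpha'$ coded by $e$ we obtain $\beta_0<\beta_1<\cdots$ in $C$, cofinal in $\alpha'$, with $\beta_0>\max(\alpha,\eta)$: let $\beta_n$ be the least element of $C$ above $\alpha$, $\eta$, all $\beta_m$ with $m<n$, and the $n$-th term of the sequence.

Let $(\varphi_k)_{k<\omega}$ enumerate the formulas. For $n<\omega$ and $\beta<\lambda$ let $\mathcal D_n(\beta)$ be the set of dense $D\subseteq P$ in $K$ such that, for some $k\le n$ and $\vec s\in\beta^{<\omega}$, $D$ is the unique $x$ with $K\models\varphi_k(x,a,\lambda,\vec s)$. For fixed $n$ this is definable over $K$ from $a,\lambda,\beta$; by Replacement in $K$ it is an element of $K$, of $K$-cardinality less than $\lambda$. Let $Q_n(\beta)$ be the set of $p\in P$ that extend some element of each $D\in\mathcal D_n(\beta)$. It is dense: given $p\in P$, enumerate $\mathcal D_n(\beta)$ in $K$ in order type less than $\lambda$ and extend $p$ into its members one after another, taking unions at limits and at the end; these are in $P$ by ${<}\lambda$-closure.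

Let $p_0=q\cup(0\text{ on }[\alpha,\beta_0))$. Given $p_n\in P$ with domain $\beta_n$, let $r_n$ be the $<_a$-least element of $Q_n(\beta_n)$ extending $p_n$, and let $p_{n+1}=r_n\cup(0\text{ on }[\mathrm{dom}\,r_n,\beta_{n+1}))$. This requires $\mathrm{dom}\,r_n\le\beta_{n+1}$, which we now check, by an induction along the construction that gives $p_n,r_n\in H(\beta_n+1)$. First, $q=h(\eta)\in H(\beta_0)$ as $\eta<\beta_0$, so $p_0\in H(\beta_0+1)$. Next, if $p_n\in H(\beta_n+1)$, then so is $r_n$, which is definable over $K$ from $a,\lambda,p_n,\beta_n$. Hence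
\begin{equation}\label{eq:dagger}
\gamma\in C,\ \gamma>\beta_n\ \Longrightarrow\ r_n\in H(\gamma)\ \text{ and }\ \mathrm{dom}\,r_n\in H(\gamma)\cap\lambda=\gamma .
\end{equation}
With $\gamma=\beta_{n+1}$ this gives $\mathrm{dom}\,r_n<\beta_{n+1}$. So $p_{n+1}$ makes sense, and it is definable over $K$ from $r_n$ and $\beta_{n+1}$, so it is in $H(\beta_{n+1}+1)$. The recursion is carried out in $N_1$ with the help of the satisfaction relation of $K$. Let $q'=\bigcup_np_n\in N_1$. Its domain is $\alpha'$, and $q'\in P$ by Lemma~\ref{lem:short}.

\emph{$\alpha'$ is good.} As $C$ is closed, $\alpha'\in C$. Let $D\in H(\alpha')$ be dense. For all large $n$ we have $D\in\mathcal D_n(\beta_n)$, so $r_n$ extends some $u\in D$. Then $u=q'{\restriction}\beta$ with $\beta\le\mathrm{dom}\,r_n<\alpha'$. By \eqref{eq:dagger} $r_n\in H(\alpha')$, and $\beta\in\alpha'\subseteq H(\alpha')$, so $u=r_n{\restriction}\beta\in H(\alpha')$.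

\emph{Intermediate points are not good.} Let $\gamma\in C$ and $\alpha<\gamma<\alpha'$. If $\gamma\le\beta_0$, then $q'$ is $0$ on $[\alpha,\gamma)$. If $\beta_n<\gamma\le\beta_{n+1}$, then $\mathrm{dom}\,r_n<\gamma$ by \eqref{eq:dagger}, and $q'$ is $0$ on $[\mathrm{dom}\,r_n,\gamma)$. So there is $\tau<\gamma$ such that $q'$ is $0$ on $[\tau,\gamma)$. The dense set $\{r\in P:\exists\sigma\in\mathrm{dom}(r)\ (\sigma\ge\tau\wedge r(\sigma)=1)\}$ is in $H(\gamma)$ and contains no $q'{\restriction}\beta$ with $\beta<\gamma$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:code}]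
We build $g$ by recursion in $N_1$, making every choice least (for ordinals) or $<_a$-least. Let $\alpha_0=0$ and $g{\restriction}\alpha_0=\emptyset$. Given $g{\restriction}\alpha_i=h(\eta_i)\in P$, choose a limit point $\alpha_{i+1}$ of $C$ with $\alpha_{i+1}>\max(\alpha_i,\eta_i)$ such that
\[
\alpha_{i+1}\in S_1\text{ if }\alpha_i\in X,\qquad \alpha_{i+1}\in S_0\text{ if }\alpha_i\notin X .
\]
This is possible because $S_0,S_1$ are stationary in $V$ and the limit points of $C$ form a club. Let $g{\restriction}\alpha_{i+1}$ be given by Lemma~\ref{lem:step}. For limit $i<\lambda$ let $\alpha_i=\sup_{j<i}\alpha_j<\lambda$ and $g{\restriction}\alpha_i=\bigcup_{j<i}g{\restriction}\alpha_j$; this is in $N_1$, hence in $P$ by Lemma~\ref{lem:short}. Let $g:\lambda\to2$ be the union.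

\emph{The good points for $g$ are exactly the $\alpha_i$, $0<i<\lambda$.} The sequence $(\alpha_i)_{i<\lambda}$ is continuous and cofinal in $\lambda$, and $\alpha_i\in C$ for $i>0$. For successor $i$, $\alpha_i$ is good by Lemma~\ref{lem:step}. For limit $i$ we have $H(\alpha_i)=\bigcup_{j<i}H(\alpha_{j+1})$; a dense $D\in H(\alpha_{j+1})$ contains some $g{\restriction}\beta\in H(\alpha_{j+1})\subseteq H(\alpha_i)$ with $\beta<\alpha_{j+1}<\alpha_i$, so $\alpha_i$ is good. Every other element of $C$ lies strictly between some $\alpha_i$ and $\alpha_{i+1}$ and is not good, by Lemma~\ref{lem:step}.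

\emph{$g$ is $P$-generic over $K$.} All $g{\restriction}\beta$ are restrictions of elements of $P$, hence in $P$. By Lemma~\ref{lem:hull}(ii), $K=\bigcup_{\alpha<\lambda}H(\alpha)$. So a dense $D\in K$ is in some $H(\alpha_{i+1})$, and contains some $g{\restriction}\beta$ because $\alpha_{i+1}$ is good.

Let $b=a\oplus\{\alpha<\lambda:g(\alpha)=1\}$. By Lemma~\ref{lem:survive}, $C_b=\{\alpha_i:0<i<\lambda\}$. Its successive pairs are $(\alpha_i,\alpha_{i+1})$ with $0<i<\lambda$, and these are as required. Finally $a_0=((b)_0)_0\trianglelefteq b$.
\end{proof}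

This completes the proof of Theorem~\ref{thm:many}, and with it that of Theorem~\ref{thm:main}.

\section{Other degree notions, and complexity}\label{sec:further}

The proofs leave much room around $\le_Z$: the sets were found above a given $a$ in the very fine sense of $\trianglelefteq$, while the invariants are constant on the classes of the coarse relation $\sim$.

\begin{theorem}
Let $\le_D$ be a preorder on $\mathcal P(\lambda)$ in $L(\mathcal P(\lambda))$ such that
\[
a\trianglelefteq b\Rightarrow a\le_D b,\qquad\text{and}\qquad b\equiv_D b'\Rightarrow b\sim b',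
\]
where $b\equiv_Db'$ means $b\le_Db'$ and $b'\le_Db$. Then degree determinacy at $\lambda$ for $\le_D$ fails in $L(\mathcal P(\lambda))$: some set of $\equiv_D$-classes in $L(\mathcal P(\lambda))$ is such that neither it nor its complement contains a $\le_D$-cone.
\end{theorem}
\begin{proof}
Proposition~\ref{prop:sing}, or the proof of Theorem~\ref{thm:many}(b), gives two disjoint $\sim$-invariant cofinal sets in $L(\mathcal P(\lambda))$. By the second property they are closed under $\equiv_D$; by the first, the classes of the elements of each of them meet every $\le_D$-cone. So the set of classes of elements of one of them is as required.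
\end{proof}

\begin{theorem}
There is a set $A\subseteq\mathcal P(\lambda)$ in $L(\mathcal P(\lambda))$, closed under $\equiv_Z$, such that $A$ and $\mathcal P(\lambda)\setminus A$ are cofinal, and $A$ is $\Delta_1$-definable over $H(\lambda^+)$ from a parameter in $\mathcal P(\lambda)$. In particular, neither $\{[b]_Z:b\in A\}$ nor its complement contains a cone.
\end{theorem}
\begin{proof}
For singular $\lambda$ let $A=\{b:\iota(b)=\varepsilon\}$ with $\varepsilon\in Y$ as in Proposition~\ref{prop:sing}. For regular $\lambda$ let $A$ be the set of $b$ such that $\alpha'\in S_1$ for all sufficiently large successive $\alpha<\alpha'$ in $C_b$; this is $A_I$ for $I=\lambda$. In both cases we have seen that $A\in L(\mathcal P(\lambda))$ is $\sim$-invariant and cofinal. Its complement is cofinal because it includes $\{b:\iota(b)=\varepsilon'\}$ for another $\varepsilon'\in Y$, respectively $A_\emptyset$. The last claim follows by Lemma~\ref{lem:tri}.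

It remains to compute the complexity. The parameter is an unbounded $p\subseteq\lambda$ (so that $\lambda=\bigcup p$) coding the fixed objects: $\nu,\mu,\varepsilon,(\lambda_i),(\lambda_i^+),(\ell^i_\delta)$, respectively $S_1$.

Let $v(b)=\langle N^b_\rho:\rho<\mu\rangle$ in the singular case and $v(b)=N^b_0$ in the regular case. By Lemma~\ref{lem:hull}(ii), $|N^b_\rho|=\lambda$ for $\rho<\lambda$, so $v(b)\in H(\lambda^+)$, and the suprema of heights involved are below $\lambda^+$. The total function $b\mapsto v(b)$ has a $\Sigma_1$ graph over $H(\lambda^+)$: $v=v(b)$ iff there are an ordinal $\zeta$, the sequence $\langle L_\eta[b]:\eta\le\zeta\rangle$ and the sequence of the satisfaction relations of its levels, such that $v$ lists, in order of height, the first $\mu$ levels $L_\eta[b]$ (respectively is the first level) with $\eta$ $b$-suitable. Being such sequences is a $\Delta_1$ property, since they are given by recursions available in $H(\lambda^+)\models\mathrm{ZFC}^-$, and the satisfaction relations decide which $\eta$ are suitable.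

Given $v(b)$, the satisfaction relations of the models in it, and from these the hulls, the functions $f^b_\rho$ and $F^b$, respectively the club $C_b$, are $\Delta_1$-computable. The conditions defining $A$ then involve only quantifiers bounded by $\nu$, $\mu$ or $\lambda$. So there is a $\Delta_1$ property $\psi$ with
\[
b\in A\iff\exists v\,(v=v(b)\wedge\psi(v,b,p))\iff\forall v\,(v=v(b)\rightarrow\psi(v,b,p)),
\]
a $\Sigma_1$ and a $\Pi_1$ definition.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} \emph{Some Consequences of I0 in Higher Degree Theory}, \texttt{https://settheory.mathtalks.org/wp-content/uploads/2012/12/Sho\_Xianghui.pdf}.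
\end{thebibliography}

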